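# Butterfly points in compact spaces: a model of ZFC in which every infinite compact Hausdorff space has one

## Approaching a point from two sides: the guess "always", tested on small spaces

All spaces are Hausdorff.

**Definition (butterfly point).** A point $p$ of a space $X$ is a *butterfly point* of $X$ if there are closed sets $F_0,F_1\subseteq X$ with $F_0\cap F_1=\{p\}$ such that $p$ is nonisolated in $F_0$ and nonisolated in $F_1$ (relative topologies).

So $p$ can be approached inside two closed sets that meet nowhere else, the two wings. Does every infinite compact space have a butterfly point? The first guess is yes: an infinite compact space has a nonisolated point, and one expects to be able to split the way one approaches it. Let us test this.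

* *A convergent sequence.* In $\omega+1$ the point $\omega$ is a butterfly point: take the even numbers with $\omega$ and the odd numbers with $\omega$.
* *Compact metrizable spaces.* Every nonisolated point is the limit of a sequence of distinct points different from it. Split the sequence as before.
* *$2^{\omega_1}$.* The point $0$ has no countable local base, but if $e_n$ is the characteristic function of $\{n\}$, then $e_n\to 0$. So $0$ is a butterfly point.
* *$\omega_1+1$.* The last point $\omega_1$ is **not** a butterfly point. If $F$ is closed and $\omega_1$ is nonisolated in $F$, then $F\cap\omega_1$ is closed and unbounded in $\omega_1$. Two closed unbounded subsets of $\omega_1$ meet, so $F_0\cap F_1$ always contains a countable ordinal. Still, the space has butterfly points: the point $\omega$ is one.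
* *$\beta\omega$.* No infinite $s\subseteq\omega$ converges, since $s$ splits into two infinite pieces whose closures are disjoint. So sequences of integers are of no use here. Nevertheless ZFC proves that $\beta\omega\setminus\omega$ has butterfly points.

The example $\omega_1+1$ shows that one cannot ask for "every nonisolated point". The guess "some point" survives all the tests. It is, however, not a theorem of ZFC (if ZFC is consistent): under $\diamondsuit$, V. V. Fedorchuk constructed infinite compact Hausdorff spaces without any butterfly point. That leaves the other half: could ZFC alone produce such a space? The answer is no.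

**Main Theorem.** If ZFC is consistent, so is ZFC + MA + $\mathfrak c=\omega_2$ + "every infinite compact Hausdorff space has a butterfly point".

Thus, if ZFC is consistent, it neither proves nor refutes the existence of an infinite compact Hausdorff space without butterfly points, and no large cardinals are needed. The proof uses three theorems of ZFC.

**Theorem A.** Let $X$ be compact Hausdorff, $Z\subseteq X$ closed, $p$ nonisolated in $Z$. If $\chi(p,Z)<\chi(p,X)$, then $p$ is a butterfly point of $X$.

**Theorem B.** Assume $\mathfrak p>\omega_1$. If $X$ is compact Hausdorff with a countable dense set $D$ of isolated points and $X$ has a free sequence of length $\omega_1$, then $X$ has a butterfly point.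

**Theorem C.** Assume CH. Let $X$ be a countably tight compactification of the discrete space $\omega$ in which no infinite subset of $\omega$ converges. Then there is a ccc poset of size $\omega_1$ which adds an AF-sequence for $\mathcal S_X$.

Here $\chi(p,X)$ is the character, the least size of a local base at $p$. The other terms are defined when we reach them.

## Convergent sequences, compactifications of $\omega$, and $\mathfrak p>\omega_1$

Two trivial facts are used throughout.

**(T1)** *A butterfly point of a closed subspace $Y\subseteq X$ is a butterfly point of $X$.* The same sets $F_0,F_1$ work, since they are closed in $X$.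

**(T2)** *The limit of a nontrivial convergent sequence is a butterfly point.* We say that an infinite set $s$ *converges* to $p$ if every neighborhood of $p$ contains all but finitely many elements of $s$. Split a countably infinite subset of $s\setminus\{p\}$ into two infinite halves and add $p$ to each. The two sets are compact, hence closed.

Call $X$ a *compactification of discrete $\omega$* if $X$ is compact and $\omega\subseteq X$ is a dense set of isolated points of $X$. Every infinite compact $X$ contains one, up to a bijection. Indeed $X$, being infinite and Hausdorff, has a countably infinite discrete subspace $D$. If $d\in D$ and $U$ is open with $U\cap D=\{d\}$, then $U\cap\overline D\subseteq\overline{U\cap D}=\{d\}$, so $d$ is isolated in $\overline D$. By (T1) we may work inside $\overline D$. If an infinite subset of $D$ converges, (T2) finishes.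

So a sensible first attempt is: choose axioms under which $D$ has a convergent infinite subset. The relevant axiom is the following. Write $s\subseteq^*W$ if $s\setminus W$ is finite.

**Definition ($\mathfrak p>\omega_1$).** If $\mathcal W$ is a family of at most $\omega_1$ subsets of $\omega$ all of whose finite intersections are infinite, then there is an infinite $s$ with $s\subseteq^*W$ for all $W\in\mathcal W$ (an infinite *pseudo-intersection*).

For countable $\mathcal W=\{W_n:n<\omega\}$ this is a ZFC fact: choose distinct $k_n\in W_0\cap\dots\cap W_n$ and let $s=\{k_n:n<\omega\}$.

*MA$_{\omega_1}$ implies $\mathfrak p>\omega_1$.* Consider pairs $(s,F)$ with $s\subseteq\omega$ and $F\subseteq\mathcal W$ finite, ordered by $(t,H)\le(s,F)$ iff $t\supseteq s$, $H\supseteq F$, $t\setminus s\subseteq\bigcap F$. Two pairs with the same first coordinate are compatible, so this poset is ccc. The sets $\{(s,F):|s|\ge n\}$ are dense, because $\bigcap F$ is infinite, and so are the sets $\{(s,F):W\in F\}$. A filter meeting all of these has as union of its first coordinates an infinite set $s^*$. If $(s,F)$ is in the filter and $W\in F$, then $s^*\setminus s\subseteq W$.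

Under $\mathfrak p>\omega_1$, a nonisolated point $p\in\overline D$ with $\chi(p,\overline D)\le\omega_1$ is the limit of an infinite subset of $D$ (this is carried out in the proof of Theorem B). But $\beta\omega$ shows where the attempt stops: there no infinite subset of $\omega$ converges, so under $\mathfrak p>\omega_1$ every nonisolated point of $\beta\omega$ has character $>\omega_1$. No axiom can make sequences converge in $\beta\omega$. We need to profit from *large* character.

## A character gap yields the second wing

Theorem A does that: a large character of $p$ in $X$ helps once $p$ is nonisolated in a closed set in which its character is smaller. For an example, in $X=2^{\omega_1}$ let $Z=\{e_n:n<\omega\}\cup\{0\}$ and $p=0$. Then $\chi(p,Z)=\omega<\omega_1=\chi(p,X)$. The sets $V_i=\{x:x(j)=0\text{ for all }j<i\}$, $i<\omega$, trace a local base at $0$ on $Z$, and $H=\bigcap_iV_i=\{x:x\restriction\omega=0\}$ meets $Z$ only in $0$. Since countably many conditions cannot pin down $0$ in $X$, $H$ is a second wing. The proof is the same in general.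

*Proof of Theorem A.*

**Step 1 (build the candidate for the second wing).** Let $\kappa=\chi(p,Z)$, which is infinite because $p$ is nonisolated in $Z$. Let $\{O_i\cap Z:i<\kappa\}$ be a local base at $p$ in $Z$ with $O_i$ open in $X$. Choose open $V_i\ni p$ with $\overline{V_i}\subseteq O_i$ and let $H=\bigcap_{i<\kappa}\overline{V_i}$. Each $z\in Z\setminus\{p\}$ is missed by some $O_i$, so $H\cap Z=\{p\}$. If $p$ is nonisolated in $H$, then $Z$ and $H$ witness that $p$ is a butterfly point.

**Step 2 (rule out that $p$ is isolated in $H$).** Otherwise there is an open $U\ni p$ with $\overline U\cap H=\{p\}$. Let $O\ni p$ be open. The closed sets $\overline U\setminus O$ and $\overline{V_i}$ ($i<\kappa$) have empty intersection, so by compactness there is a finite $\Phi\subseteq\kappa$ with $\overline U\cap\bigcap_{i\in\Phi}\overline{V_i}\subseteq O$. Hence the sets $U\cap\bigcap_{i\in\Phi}V_i$, with $\Phi\subseteq\kappa$ finite, form a local base at $p$ in $X$. There are $\kappa$ of them, so $\chi(p,X)\le\kappa=\chi(p,Z)$, a contradiction. $\square$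

## Free sequences of length $\omega_1$ supply small character

**Definition (free sequence).** A *free sequence* of length $\kappa$ is $\{x_\xi:\xi<\kappa\}$ with
$$\overline{\{x_\eta:\eta<\xi\}}\cap\overline{\{x_\eta:\eta\ge\xi\}}=\emptyset\qquad\text{for all }\xi<\kappa.$$
Its points are distinct. It *converges* to $p$ if every neighborhood of $p$ contains a final segment of it.

*Example.* In $\omega_1+1$ let $x_\xi=\xi+1$. Then $\{x_\eta:\eta<\xi\}\subseteq[0,\xi]$ and $\{x_\eta:\eta\ge\xi\}\subseteq[\xi+1,\omega_1]$, and these are disjoint closed sets. So the sequence is free, and it converges to $\omega_1$. The sequence $x_\xi=\xi$ is not free: for limit $\xi$ the point $\xi$ lies in both closures.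

We use a theorem of Juhász and Szentmiklóssy (*Convergent free sequences in compact spaces*, Proc. AMS 116 (1992)): *if $\kappa$ is regular uncountable and a compact Hausdorff space contains a free sequence of length $\kappa$, it contains a convergent free sequence of length $\kappa$.*

*Proof of Theorem B.*

**Step 1 (find a closed set $Z$ and a point $p$ with $\chi(p,Z)\le\omega_1$).** By the theorem just quoted there is a free sequence $\{x_\xi:\xi<\omega_1\}$ converging to some $p$. Let
$$Z=\overline{\{x_\xi:\xi<\omega_1\}},\qquad T_\xi=\overline{\{x_\eta:\eta\ge\xi\}}.$$
The set $Z$ is the union of $T_\xi$ and $\overline{\{x_\eta:\eta<\xi\}}$, which are closed and disjoint, so $T_\xi$ is clopen in $Z$. By convergence $p\in T_\xi$ for all $\xi$. Every neighborhood of $p$ contains a closed neighborhood $N$ of $p$; by convergence $N$ contains a final segment of the sequence, hence some $T_\xi$. So the sets $T_\xi$ form a local base at $p$ in $Z$, and $\chi(p,Z)\le\omega_1$. Each $T_\xi$ is infinite, so $p$ is nonisolated in $Z$.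

**Step 2 (compare with the character in $X$).** If $\chi(p,X)>\omega_1$, Theorem A applies to $Z$ and $p$. Now suppose $\chi(p,X)\le\omega_1$ and let $\mathcal W$ be a local base at $p$ of size $\le\omega_1$. The point $p$ is nonisolated in $X$, so $p\notin D$. Every neighborhood of $p$ contains infinitely many points of $D$: if an open neighborhood contained only finitely many, removing them would leave a nonempty open set missing the dense set $D$. So all finite intersections of sets $W\cap D$, $W\in\mathcal W$, are infinite. As $\mathfrak p>\omega_1$ and $D$ is countable, there is an infinite $s\subseteq D$ with $s\subseteq^*W$ for all $W\in\mathcal W$. This $s$ converges to $p$, and (T2) shows that $p$ is a butterfly point. $\square$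

So the Main Theorem is reduced to the following aim: *a model of $\mathfrak p>\omega_1$ in which every compactification of discrete $\omega$ without convergent infinite subsets of $\omega$ has a free sequence of length $\omega_1$.*

## Countable tightness, the obstruction to free $\omega_1$-sequences

**Definition (tightness).** $A\subseteq X$ is *$\omega$-closed* if $\overline B\subseteq A$ for every countable $B\subseteq A$. $X$ is *countably tight* if every $\omega$-closed subset is closed.

*Examples.* In $\omega_1+1$ the set $\omega_1$ is $\omega$-closed and not closed, so $\omega_1+1$ is not countably tight. First countable spaces are countably tight.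

Equivalently: $X$ is countably tight iff every $x\in\overline A$ lies in $\overline B$ for some countable $B\subseteq A$. For "only if", the union $U$ of the closures of the countable subsets of $A$ is $\omega$-closed. Indeed, if $C\subseteq U$ is countable, choose countable $B_c\subseteq A$ with $c\in\overline{B_c}$; then $\overline C\subseteq\overline{\bigcup_cB_c}\subseteq U$. So $U$ is closed, $U\supseteq A$, and $U=\overline A$. For "if", the stated property gives $\overline A\subseteq A$ for $\omega$-closed $A$. Closed subspaces of countably tight spaces are countably tight.

**Fact 1 (Arhangel'skii).** A compact $X$ that is not countably tight has a free sequence of length $\omega_1$.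

*Proof.* Let $A$ be $\omega$-closed and $q\in\overline A\setminus A$.

**Step 1 ($A$ meets every closed $G_\delta$ set $K\ni q$).** Write $K=\bigcap_nG_n$ with $G_n$ open, and choose open $U_n\ni q$ with $U_n\subseteq G_n$ and $\overline{U_{n+1}}\subseteq U_n$. Then $\bigcap_n\overline{U_n}=\bigcap_nU_n\subseteq K$. Pick $a_n\in A\cap U_n$. By compactness $\bigcap_m\overline{\{a_n:n\ge m\}}$ is nonempty. Each of its points lies in $\overline{\{a_n:n<\omega\}}\subseteq A$ and in every $\overline{U_m}$, hence in $A\cap K$.

**Step 2 (build the sequence).** Let $\xi<\omega_1$ and suppose $x_\eta\in A$ and $K_\eta$ are given for $\eta<\xi$. Since $A$ is $\omega$-closed, $\overline{\{x_\eta:\eta<\xi\}}\subseteq A$ does not contain $q$. Choose a closed $G_\delta$ set $K_\xi\ni q$ missing this closure (the zero set of a continuous function vanishing at $q$ and equal to $1$ on the closure). The set $\bigcap_{\eta\le\xi}K_\eta$ is a closed $G_\delta$ containing $q$, so Step 1 gives $x_\xi\in A\cap\bigcap_{\eta\le\xi}K_\eta$. In the end $\{x_\eta:\eta\ge\xi\}\subseteq K_\xi$, and $K_\xi$ is closed and misses $\overline{\{x_\eta:\eta<\xi\}}$. So the sequence is free. $\square$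

Conversely, **a countably tight compact space has no free sequence of length $\omega_1$.** (1)

*Proof of (1).* Suppose $\{x_\xi:\xi<\omega_1\}$ is free and let $Y=\bigcup_{\xi<\omega_1}\overline{\{x_\eta:\eta<\xi\}}$. A countable subset of $Y$ is contained in a single $\overline{\{x_\eta:\eta<\xi\}}$, so $Y$ is $\omega$-closed, hence closed and compact, and $Y=\overline{\{x_\eta:\eta<\omega_1\}}$. By freeness $Y$ is the disjoint union of the closed sets $\overline{\{x_\eta:\eta<\xi\}}$ and $\overline{\{x_\eta:\eta\ge\xi\}}$, so the former is open in $Y$. These sets are increasing and cover $Y$, and none of them is all of $Y$, since $x_\xi\notin\overline{\{x_\eta:\eta<\xi\}}$. This contradicts compactness. $\square$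

So countably tight compactifications are exactly the ones where something has to be done, and (1) says that what we want does not exist there. It will have to be added by forcing. For the chain condition we need tightness of powers.

**Fact 2 (Malykhin).** If $X$ is compact and countably tight, so is $X^m$ for $m\ge1$.

*Proof.* By induction, using the projection $X^m\to X^{m-1}$, whose fibers are copies of $X$, it suffices to prove: *if $f:S\to T$ is continuous, $S,T$ are compact, and $T$ and all fibers are countably tight, then $S$ is countably tight.* Let $A\subseteq S$ be $\omega$-closed, suppose $s\in\overline A\setminus A$, and let $t=f(s)$. The set $A\cap f^{-1}(t)$ is $\omega$-closed in the fiber, hence closed, and does not contain $s$. So $s$ has a closed neighborhood $N$ with $N\cap A\cap f^{-1}(t)=\emptyset$. The set $f(N\cap A)$ is $\omega$-closed: for $a_n\in N\cap A$ we have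
$$\overline{\{f(a_n):n<\omega\}}\subseteq f\bigl(\overline{\{a_n:n<\omega\}}\bigr)\subseteq f(N\cap A),$$
where the first inclusion holds because the middle set is compact, and the second because $N$ is closed and $A$ is $\omega$-closed. So $f(N\cap A)$ is closed. Since $s\in\overline{N\cap A}$, we get $t\in f(N\cap A)$, contradicting the choice of $N$. $\square$

## Free sequences coded by pairs of subsets of $\omega$

A compactification of $\omega$ in the final model is a large object that lives in no intermediate model. To compare it with intermediate models we code it by pairs of subsets of $\omega$.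

**Definition ($\mathcal S_X$).** For a compactification $X$ of discrete $\omega$ let $\mathcal S_X=\{(a,b)\in P(\omega)^2:\overline a\cap\overline b=\emptyset\}$.

*Examples.* For $X=\omega+1$: $(a,b)\in\mathcal S_X$ iff $a\cap b=\emptyset$ and at least one of $a,b$ is finite. For $X=\beta\omega$: $(a,b)\in\mathcal S_X$ iff $a\cap b=\emptyset$.

**Definition (AF-sequence).** An *AF-sequence* for $\mathcal S\subseteq P(\omega)^2$ is $\langle(a_\xi,b_\xi):\xi\in I\rangle$ with $I\subseteq\omega_1$ uncountable and all $(a_\xi,b_\xi)\in\mathcal S$, such that for every $\zeta\in I$ the family
$$\{a_\xi:\xi\in I,\ \xi\ge\zeta\}\cup\{b_\xi:\xi\in I,\ \xi<\zeta\}$$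
has nonempty finite intersections.

*Example.* Let $\{a_\xi:\xi<\omega_1\}$ be an independent family of subsets of $\omega$ (any finitely many of them and complements of finitely many others have nonempty intersection), and let $b_\xi=\omega\setminus a_\xi$. This is an AF-sequence for $\mathcal S_{\beta\omega}$.

Two points of absoluteness are immediate: an AF-sequence for $\mathcal S$ is one for every larger $\mathcal S'\supseteq\mathcal S$, and it remains one in every larger model with the same $\omega_1$.

**Lemma 1.** $X$ has a free sequence of length $\omega_1$ iff $\mathcal S_X$ has an AF-sequence.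

*Proof.* ($\Leftarrow$; *from finite intersections to points.*) By compactness pick, for $\zeta\in I$,
$$x_\zeta\in\bigcap_{\xi\in I,\,\xi\ge\zeta}\overline{a_\xi}\ \cap\bigcap_{\xi\in I,\,\xi<\zeta}\overline{b_\xi}.$$
For each $\xi\in I$ we then have $\{x_\zeta:\zeta\le\xi\}\subseteq\overline{a_\xi}$ and $\{x_\zeta:\zeta>\xi\}\subseteq\overline{b_\xi}$, and $\overline{a_\xi}\cap\overline{b_\xi}=\emptyset$. Let $\{i_\eta:\eta<\omega_1\}$ enumerate $I$ increasingly and put $x^*_\eta=x_{i_{\eta+1}}$. This is free: for $\theta<\eta$ we have $i_{\theta+1}\le i_\eta$, so $x^*_\theta\in\overline{a_{i_\eta}}$; for $\theta\ge\eta$ we have $i_{\theta+1}>i_\eta$, so $x^*_\theta\in\overline{b_{i_\eta}}$.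

($\Rightarrow$; *from points to traces of open sets.*) Let $\{x_\xi:\xi<\omega_1\}$ be free. By freeness at $\xi+1$ and normality there are open $O_\xi\supseteq\overline{\{x_\eta:\eta\le\xi\}}$ and $O'_\xi\supseteq\overline{\{x_\eta:\eta>\xi\}}$ with disjoint closures. Put $a_\xi=O_\xi\cap\omega$, $b_\xi=O'_\xi\cap\omega$, $I=\omega_1$. Then $(a_\xi,b_\xi)\in\mathcal S_X$. For fixed $\zeta$ the point $x_\zeta$ lies in every finite intersection of the sets $O_\xi$ ($\xi\ge\zeta$) and $O'_\xi$ ($\xi<\zeta$). These intersections are open and nonempty, so they meet the dense set $\omega$. $\square$

*Example, continued.* So $\beta\omega$ has a free sequence of length $\omega_1$, and under $\mathfrak p>\omega_1$ Theorem B gives a butterfly point of $\beta\omega$, although no infinite subset of $\omega$ converges there.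

## A ccc poset adding an AF-sequence, under CH

Let $X\supseteq\omega$ be as in Theorem C. For infinite $s\subseteq\omega$ let $s'$ be the set of $x\in X$ all of whose neighborhoods contain infinitely many elements of $s$. It is closed, it is nonempty by compactness, and $u\subseteq^*s$ implies $u'\subseteq s'$. Moreover
$$|s'|\ge2\quad\text{for every infinite }s\subseteq\omega.\tag{2}$$
Indeed, if $s'=\{q\}$ and $O\ni q$ were open with $s\setminus O$ infinite, then $(s\setminus O)'$ would be a nonempty subset of $s'$ missing $O$, which is impossible. So $s$ would converge to $q$, against the hypothesis. (For $\beta\omega$ and $s=\omega$, $s'=\beta\omega\setminus\omega$.)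

**An attempt without forcing.** Build a $\subseteq^*$-decreasing sequence of infinite sets $b_\xi$. At stage $\xi$ take an infinite pseudo-intersection $u_\xi$ of the earlier $b_\eta$, a point $y_\xi\in u_\xi'$, and try to find $z_\xi\in u_\xi'$ outside $\overline{\{y_\zeta:\zeta\le\xi\}}$. If there is one, choose open $A_\xi\supseteq\overline{\{y_\zeta:\zeta\le\xi\}}$ and $B_\xi\ni z_\xi$ with disjoint closures, and put $a_\xi=A_\xi\cap\omega$, $b_\xi=u_\xi\cap B_\xi$. If all stages could be carried out, we would have an AF-sequence with $I=\omega_1$: given $\zeta$ and a finite $\Phi\subseteq\omega_1$, the open set $\bigcap_{\xi\in\Phi,\,\xi\ge\zeta}A_\xi$ contains $y_\zeta\in u'_\zeta$, so it contains infinitely many elements of $u_\zeta$, and $u_\zeta\subseteq^*b_\xi$ for $\xi<\zeta$. But by (1) and Lemma 1 there is no AF-sequence in a countably tight $X$. So the recursion must break at some countable stage, and it can only break because $u'_\xi\subseteq\overline{\{y_\zeta:\zeta\le\xi\}}$.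

**What to do instead.** We keep the tower, so that the later points lie on the side of $b_\xi$ for free, but drop the demand that $A_\xi$ contain the earlier points $y_\zeta$. We only let $A_\xi$ be a neighborhood of $y_\xi$, and force with finite sets of indices on which the demand does hold. The danger is the chain condition, and the very inclusion that broke the recursion rescues it: when $y_\xi$ lies in the closure of earlier points, the neighborhood $A_\xi$ of $y_\xi$ must contain some of them. For conditions with several coordinates we need this for tuples on the diagonal of $X^m$, and we build it into the tower.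

*Proof of Theorem C.*

**Step 1 (the tower and the points $y_\xi$).** By CH, let $\langle c_\xi:\xi<\omega_1\rangle$ enumerate $P(\omega)$, and let $\langle e_\xi:\xi<\omega_1\rangle$ enumerate, each one uncountably often, all nonempty countable sets $e$ such that $e\subseteq\omega_1^m$ for some $m\ge1$ (under CH there are $\omega_1^\omega=\omega_1$ of these). By recursion on $\xi<\omega_1$ choose $u_\xi,y_\xi,A_\xi,a_\xi,b_\xi$ as follows.

* *Diagonalize and decide $c_\xi$.* Let $w$ be an infinite pseudo-intersection of $\{b_\eta:\eta<\xi\}$, a countable $\subseteq^*$-decreasing family of infinite sets ($w=\omega$ if $\xi=0$). Let $v\subseteq w$ be infinite with $v\subseteq c_\xi$ or $v\cap c_\xi=\emptyset$.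
* *Decide $e_\xi$.* If $e_\xi\subseteq\xi^m$, let $E=\{(y_{\zeta_1},\dots,y_{\zeta_m}):\vec\zeta\in e_\xi\}$ and
$$J_E=\{x\in X:(x,\dots,x)\in\overline E\}\qquad(\text{closure in }X^m).$$
This is closed, as the preimage of $\overline E$ under the diagonal map. Choose an infinite $u_\xi\subseteq v$ with
$$u_\xi'\subseteq J_E\quad\text{or}\quad u_\xi'\cap J_E=\emptyset.\tag{3}$$
This is possible. If $v'\subseteq J_E$, let $u_\xi=v$. Otherwise pick $x\in v'\setminus J_E$ and an open $W\ni x$ with $\overline W\cap J_E=\emptyset$, and let $u_\xi=v\cap W$, which is infinite and has $u'_\xi\subseteq\overline W$. If $e_\xi\not\subseteq\xi^m$, let $u_\xi=v$.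
* *Split.* By (2) pick distinct $y_\xi,z_\xi\in u'_\xi$ and open $A_\xi\ni y_\xi$, $B_\xi\ni z_\xi$ with disjoint closures. Let $b_\xi=u_\xi\cap B_\xi$, which is infinite since $z_\xi\in u_\xi'$, and $a_\xi=A_\xi\cap\omega$.

For $\eta<\xi$ we have
$$b_\xi\subseteq u_\xi\subseteq^*b_\eta\subseteq u_\eta,\qquad\text{and}\qquad(a_\xi,b_\xi)\in\mathcal S_X.\tag{4}$$

**Step 2 (the points $y_\xi$ converge).** The sets $u'_\xi$ are compact, nonempty and decreasing, so they have a common point. It is unique. Suppose $p\ne q$ both lie in all $u'_\xi$. Take an open $O\ni p$ with $q\notin\overline O$ and $\xi$ with $c_\xi=O\cap\omega$. If $u_\xi\subseteq c_\xi$, then $u'_\xi\subseteq\overline O$ and $q\notin u'_\xi$. If $u_\xi\cap c_\xi=\emptyset$, then $O$ witnesses $p\notin u_\xi'$. Both are impossible. So $\bigcap_\xi u'_\xi=\{p\}$ for a point $p$, and by compactness every neighborhood of $p$ contains some $u'_\xi$. As $y_\zeta\in u'_\zeta\subseteq u'_\xi$ for $\zeta\ge\xi$, it follows that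
$$\text{every neighborhood of }p\text{ contains }y_\zeta\text{ for all but countably many }\zeta.\tag{5}$$

**Step 3 (the poset).** Let
$$R=\{F\in[\omega_1]^{<\omega}:y_\zeta\in A_\xi\text{ for all }\zeta<\xi\text{ in }F\},$$
ordered by reverse inclusion. Recall that also $y_\xi\in A_\xi$ for every $\xi$.

**Step 4 ($R$ is ccc: normal form of an uncountable family).** Let uncountably many members of $R$ be given. By the $\Delta$-system lemma we may assume that they are $\rho\cup F'$ with the sets $F'$ pairwise disjoint, disjoint from $\rho$, and of the same size $m\ge1$. A countable ordinal meets only countably many of the sets $F'$. So after thinning out the members are $F_\alpha=\rho\cup F'_\alpha$ ($\alpha<\omega_1$) with $\max\rho<\min F'_\alpha$ (if $\rho\ne\emptyset$) and $\max F'_\alpha<\min F'_\beta$ for $\alpha<\beta$. We look for $\alpha<\beta$ with $y_\zeta\in A_\xi$ for all $\zeta\in F'_\alpha$, $\xi\in F'_\beta$.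

It is not enough that the earlier points accumulate at $p$: the set $A_\xi$ is not a neighborhood of $p$. Indeed $p\in u'_{\xi+1}\subseteq b_\xi'\subseteq\overline{B_\xi}$, which misses $\overline{A_\xi}$. We need accumulation at some $y_\epsilon$ itself.

**Step 5 ($R$ is ccc: transfer accumulation from $p$ to $y_\epsilon$).** Let $\varepsilon_\alpha\in X^m$ be the tuple $(y_\zeta)_{\zeta\in F'_\alpha}$ in increasing order of $\zeta$, and let $\vec p=(p,\dots,p)$. By (5) every neighborhood of $\vec p$ contains all but countably many $\varepsilon_\alpha$, so $\vec p\in\overline{\{\varepsilon_\alpha:\alpha<\omega_1\}}$. By Fact 2 the space $X^m$ is countably tight, so there is $\gamma<\omega_1$ with $\vec p\in\overline E$, where $E=\{\varepsilon_\alpha:\alpha<\gamma\}$. That is, $p\in J_E$.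

The set of increasing enumerations of the $F'_\alpha$, $\alpha<\gamma$, is countable and nonempty. It is listed uncountably often, so it equals some $e_{\xi_0}$ with $e_{\xi_0}\subseteq\xi_0^m$. At stage $\xi_0$ the set $E$ was exactly the present one, so by (3) $u'_{\xi_0}\subseteq J_E$ or $u'_{\xi_0}\cap J_E=\emptyset$. As $p\in u'_{\xi_0}\cap J_E$, we have
$$u'_{\xi_0}\subseteq J_E.$$
Choose $\beta\ge\gamma$ with $\epsilon:=\min F'_\beta\ge\xi_0$. Then $y_\epsilon\in u'_\epsilon\subseteq u'_{\xi_0}\subseteq J_E$, i.e. $(y_\epsilon,\dots,y_\epsilon)\in\overline E$.

**Step 6 ($R$ is ccc: two compatible members).** The set $A=\bigcap_{\xi\in F'_\beta}A_\xi$ is open and contains $y_\epsilon$, because $y_\epsilon\in A_\epsilon$ and, for the other $\xi\in F'_\beta$, because $\epsilon<\xi$ and $F_\beta\in R$. So $A^m$ is a neighborhood of $(y_\epsilon,\dots,y_\epsilon)$, and some $\alpha<\gamma\le\beta$ has $\varepsilon_\alpha\in A^m$. This says $y_\zeta\in A_\xi$ for all $\zeta\in F'_\alpha$ and $\xi\in F'_\beta$. Any other pair $\zeta<\xi$ from $F_\alpha\cup F_\beta$ lies within $F_\alpha$ or within $F_\beta$, since all elements of $F'_\alpha$ are below all elements of $F'_\beta$. Therefore $F_\alpha\cup F_\beta\in R$,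 and $R$ is ccc.

**Step 7 (the generic index set can be made uncountable).** Let $\mathring I$ name the union of the generic filter. Some $F_0\in R$ forces $\mathring I$ to be uncountable. Otherwise $1\Vdash$ "$\mathring I$ is countable"; by ccc there are only countably many possible values for its supremum, so $1\Vdash\mathring I\subseteq\gamma$ for some $\gamma<\omega_1$. But $\{\gamma\}\in R$ forces $\gamma\in\mathring I$, a contradiction. Let $R(X)=\{F\in R:F\supseteq F_0\}$. It is ccc, has largest element $F_0$, and has size at most $\omega_1$. It is uncountable because $F_0$ forces $\mathring I$ to be uncountable. So its size is $\omega_1$.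

**Step 8 (verify the AF property).** Let $I$ be the union of an $R(X)$-generic filter, $\zeta\in I$, and $\Phi\subseteq I$ finite. Some $F\in R$ in the filter contains $\Phi\cup\{\zeta\}$, so the open set $O=\bigcap_{\xi\in\Phi,\,\xi\ge\zeta}A_\xi$ contains $y_\zeta$. As $y_\zeta\in u_\zeta'$, the set $u_\zeta\cap O$ is infinite. By (4), $u_\zeta\subseteq^*b_\xi$ for $\xi<\zeta$. So
$$\bigcap_{\xi\in\Phi,\,\xi\ge\zeta}a_\xi\ \cap\bigcap_{\xi\in\Phi,\,\xi<\zeta}b_\xi$$
contains all but finitely many elements of $u_\zeta\cap O$ and is infinite. By (4) the pairs are in $\mathcal S_X$. Thus $\langle(a_\xi,b_\xi):\xi\in I\rangle$ is an AF-sequence for $\mathcal S_X$. $\square$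

## The iteration over $L$

We want to iterate so that every relevant compactification $X$ in the final model $W$ gets an AF-sequence. Ordinary bookkeeping is the natural plan, and it stops at a definite point. The set $\mathcal S_X$ is a subset of $P(\omega)^2$, and in general it appears at no intermediate stage. What an intermediate model $V[G_\alpha]$ may see is the trace $\mathcal S_X\cap V[G_\alpha]$. Bookkeeping would hand this trace to us at some *later* stage $\beta$. But then $\omega$ may have new subsets, the trace need no longer describe a compactification, and the proof of Theorem C, which needs CH and countable tightness in the model where the compactification lives, gives no information on whether the poset computed in $V[G_\alpha]$ is still ccc in $V[G_\beta]$. We must guess the trace at stage $\alpha$ itself. This is what $\diamondsuit$ does.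

Let $S=\{\alpha<\omega_2:\mathrm{cf}\,\alpha=\omega_1\}$. By Jensen, $V=L$ implies GCH and $\diamondsuit(S)$: there are $D_\alpha\subseteq\alpha$ ($\alpha\in S$) such that for every $D\subseteq\omega_2$ the set $\{\alpha\in S:D\cap\alpha=D_\alpha\}$ is stationary in $\omega_2$.

Assume $V=L$. Fix such a sequence and a bijection $e:\omega_2\to H(\omega_2)$, available since $2^{\omega_1}=\omega_2$. We define a finite support iteration $\langle P_\alpha,\mathring Q_\alpha:\alpha<\omega_2\rangle$ of ccc preorders.

**Step 1 (arrange that conditions are finite functions).** Each $\mathring Q_\alpha$ is taken to have underlying set $\omega_1$ and largest element $0$. A poset of size $\le\omega_1$ with a largest element is replaced by an equivalent preorder on $\omega_1$ by repeating elements. The conditions all of whose coordinates are decided ordinals are dense in the iteration: by induction, given $(q,\mathring r)$ at a successor step, extend $q$ to decide $\mathring r$ and then to a decided condition; at limits use that supports are finite. We pass to this dense set and omit coordinates equal to $0$. So $P_\alpha$ consists of finite partial functions from $\alpha$ to $\omega_1$, and $P_\beta\subseteq P_\alpha$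 for $\beta\le\alpha$. By the standard facts on finite support iterations, $P_{\omega_2}$ is ccc, and for a $P_{\omega_2}$-generic $G$ the filter $G_\alpha=G\cap P_\alpha$ is $P_\alpha$-generic. Also $|P_\alpha|\le\omega_1$ for $\alpha<\omega_2$.

**Step 2 (count names for subsets of $\omega$).** Let $\mathcal N_\alpha$ be the set of nice $P_\alpha$-names for subsets of $\omega$; each is given by countably many countable antichains of $P_\alpha$. Then:

* $|\mathcal N_\alpha|\le\omega_1^{\omega}=\omega_1$ for $\alpha<\omega_2$, hence $V[G_\alpha]\models$ CH for $\alpha<\omega_2$;
* $\mathcal N_\beta\subseteq\mathcal N_\alpha$ for $\beta\le\alpha$;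
* $P_\alpha=\bigcup_{\beta<\alpha}P_\beta$ and $\mathcal N_\alpha=\bigcup_{\beta<\alpha}\mathcal N_\beta$ whenever $\mathrm{cf}\,\alpha=\omega_1$ or $\alpha=\omega_2$, because a nice name involves only countably many conditions.

In particular $P_{\omega_2}\times\mathcal N_{\omega_2}^2\subseteq H(\omega_2)$.

**Step 3 (iterands at $\alpha\notin S$, for MA).** Fix $h:\omega_2\setminus S\to\omega_2\times\omega_2$ onto such that $\beta\le\alpha$ whenever $h(\alpha)=(\beta,\gamma)$, and each value is taken cofinally often. (Take any map taking each value cofinally often and change its value to $(0,0)$ wherever the first coordinate exceeds $\alpha$.) When $P_\beta$ is defined, list all nice $P_\beta$-names for binary relations on $\omega_1$ as $\langle\mathring\le_{\beta,\gamma}:\gamma<\omega_2\rangle$; there are at most $2^{\omega_1}=\omega_2$ of them. At stage $\alpha$ with $h(\alpha)=(\beta,\gamma)$, if $\mathring\le_{\beta,\gamma}$ is interpreted in $V[G_\alpha]$ as a ccc preorder on $\omega_1$ with largest element $0$, it is $Q_\alpha$. Otherwise $Q_\alpha$ is trivial.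

**Step 4 (iterands at $\alpha\in S$, for AF-sequences).** In $V[G_\alpha]$ let
$$\mathcal S_\alpha=\{(\dot a^{G_\alpha},\dot b^{G_\alpha}):(r,\dot a,\dot b)\in e''D_\alpha\cap(P_\alpha\times\mathcal N_\alpha^2),\ r\in G_\alpha\}.\tag{6}$$
If $\mathcal S_\alpha=\mathcal S_{X_\alpha}$ for a compactification $X_\alpha$ of discrete $\omega$ that is countably tight and in which no infinite subset of $\omega$ converges, let $Q_\alpha=R(X_\alpha)$ from Theorem C, which applies because CH holds in $V[G_\alpha]$. Otherwise let $Q_\alpha$ be trivial.

Let $G$ be $P_{\omega_2}$-generic over $V$ and $W=V[G]$. By ccc, $\omega_1$ and $\omega_2$ are preserved.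

**Step 5 ($W\models$ MA $+\ \mathfrak c=\omega_2$).** It is standard that MA$_{\omega_1}$ need only be checked for ccc preorders on $\omega_1$ with largest element $0$. (Inside a given ccc poset take a suborder of size $\le\omega_1$, containing the largest element, in which the given dense sets stay dense and compatible elements have common extensions; then repeat elements.) Such a preorder together with $\omega_1$ many dense sets is coded by a subset of $\omega_1$, so by ccc it lies in some $V[G_\beta]$, $\beta<\omega_2$. It is named by some $\mathring\le_{\beta,\gamma}$. It is ccc in each $V[G_\alpha]$ with $\beta\le\alpha<\omega_2$, being ccc in $W$. So it is used as $Q_\alpha$ at some $\alpha\ge\beta$ with $h(\alpha)=(\beta,\gamma)$, and the generic filter for $Q_\alpha$ meets the given dense sets. Finally $\mathfrak c\le(|P_{\omega_2}|^\omega)^V=\omega_2$, and MA$_{\omega_1}$ gives $\mathfrak c\ge\omega_2$. So $\mathfrak c=\omega_2$, and MA is MA$_{\omega_1}$ (together with the trivial case of countably many dense sets).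

## Proximities, and guessing the trace of $\mathcal S_X$

To recognize the trace as $\mathcal S_{X_\alpha}$ for an actual compactification we use proximities. An (Efremovič, separated) *proximity* on $\omega$ is a symmetric relation $\delta$ on $P(\omega)$ such that $(a\cup b)\,\delta\,c$ iff $a\,\delta\,c$ or $b\,\delta\,c$; never $\emptyset\,\delta\,b$; $a\cap b\ne\emptyset$ implies $a\,\delta\,b$; $\{n\}\,\delta\,\{m\}$ implies $n=m$; and, the interpolation axiom, if not $a\,\delta\,b$ there is $c$ with neither $a\,\delta\,c$ nor $(\omega\setminus c)\,\delta\,b$. It induces the topology in which $n\in\overline a$ iff $\{n\}\,\delta\,a$; this is discrete iff $\{n\}\,\delta\,(\omega\setminus\{n\})$ holds for no $n$.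

*Examples.* "$a\cap b\neq\emptyset$" is a proximity and corresponds to $\beta\omega$. "$a\cap b\ne\emptyset$, or both are infinite" corresponds to $\omega+1$. In the latter, interpolation for disjoint $a,b$ with $a$ finite is given by $c=\omega\setminus a$, and for $b$ finite by $c=b$.

We use Smirnov's theorem (Engelking, *General Topology*, §8.4): *compactifications of discrete $\omega$ correspond to proximities on $\omega$ inducing the discrete topology, via $a\,\delta\,b\iff\overline a\cap\overline b\ne\emptyset$.*

**Proposition.** In $W$: if $X$ is a compactification of discrete $\omega$ in which no infinite subset of $\omega$ converges, then $X$ has a free sequence of length $\omega_1$.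

*Proof.* Let $\mathcal S=\mathcal S_X$, let $\mathring{\mathcal S}$ be a name for it, and let $p_0\in G$ force that $\mathring{\mathcal S}=\mathcal S_X$ for such an $X$.

**Step 1 (choose, in $V$, names for everything the trace must reflect).** For $\dot a,\dot b\in\mathcal N_{\omega_2}$ choose:

 (i) a maximal antichain $\mathcal A(\dot a,\dot b)$ of conditions deciding "$(\dot a,\dot b)\in\mathring{\mathcal S}$"; it is countable.

 (ii) $\dot c\in\mathcal N_{\omega_2}$ such that $p_0$ forces: if $(\dot a,\dot b)\in\mathring{\mathcal S}$, then $(\dot a,\dot c),(\omega\setminus\dot c,\dot b)\in\mathring{\mathcal S}$. Such a set exists by normality of $X$: take an open $U\supseteq\overline b$ with $\overline U\cap\overline a=\emptyset$ and $c=U\cap\omega$. Then $\overline c\subseteq\overline U$ misses $\overline a$, and $\overline{\omega\setminus c}\subseteq X\setminus U$ misses $\overline b$.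

 (iii) $\dot a_0,\dot a_1\in\mathcal N_{\omega_2}$ such that $p_0$ forces: if $\dot a$ is infinite, then $\dot a_0,\dot a_1$ are infinite subsets of $\dot a$ with $(\dot a_0,\dot a_1)\in\mathring{\mathcal S}$. Such sets exist because by (2), whose proof used only that no infinite subset of $\omega$ converges, an infinite $a$ has two accumulation points. These have neighborhoods with disjoint closures, whose traces on $a$ are infinite.

**Step 2 (close off on a club).** There is a club $C\subseteq\omega_2$ of limit ordinals such that for $\alpha\in C$:

* $p_0\in P_\alpha$;
* for every $\beta<\alpha$ there is $\beta'<\alpha$ such that the antichains and names chosen for names in $\mathcal N_\beta$ are contained in $P_{\beta'}$ and in $\mathcal N_{\beta'}$ respectively;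
* $P_\beta\times\mathcal N_\beta^2\subseteq e''\alpha$ for every $\beta<\alpha$.

Indeed, since $|P_\beta|,|\mathcal N_\beta|\le\omega_1$ for $\beta<\omega_2$, only $\omega_1$ many objects have to be captured for each $\beta$. So some $g(\beta)<\omega_2$ bounds them all, and we let $C$ be the set of limit ordinals $\alpha$ closed under $g$ with $p_0\in P_\alpha$.

**Step 3 (guess).** In $V$ let
$$B=\{(r,\dot a,\dot b)\in P_{\omega_2}\times\mathcal N_{\omega_2}^2:r\Vdash(\dot a,\dot b)\in\mathring{\mathcal S}\},\qquad D=e^{-1}[B]\subseteq\omega_2.$$
By $\diamondsuit(S)$ pick $\alpha\in C\cap S$ with $D\cap\alpha=D_\alpha$.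

**Step 4 (the guess is right: $\mathcal S_\alpha=\mathcal S\cap V[G_\alpha]$).** "$\subseteq$": if $(r,\dot a,\dot b)$ is as in (6), then it is in $e''D_\alpha\subseteq B$ and $r\in G_\alpha\subseteq G$, so the pair it names is in $\mathcal S$, and it is in $V[G_\alpha]$. "$\supseteq$": let $(a,b)\in\mathcal S\cap V[G_\alpha]$. As $\mathrm{cf}\,\alpha=\omega_1$, there are names $\dot a,\dot b\in\mathcal N_\beta$ for $a,b$ with $\beta<\alpha$. Take $\beta'<\alpha$ as in Step 2, with $\beta'\ge\beta$. The filter $G$ meets $\mathcal A(\dot a,\dot b)\subseteq P_{\beta'}$ in some $r$, and $r\in G\cap P_\alpha=G_\alpha$. As $r$ decides "$(\dot a,\dot b)\in\mathring{\mathcal S}$" and the statement is true, $r\Vdash(\dot a,\dot b)\in\mathring{\mathcal S}$. So $(r,\dot a,\dot b)\in B\cap(P_{\beta'}\times\mathcal N_{\beta'}^2)\subseteq B\cap e''\alpha=e''D_\alpha$, and $(a,b)\in\mathcal S_\alpha$.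

**Step 5 (the trace describes a compactification in $V[G_\alpha]$).** In $V[G_\alpha]$ define $a\,\delta\,b\iff(a,b)\notin\mathcal S_\alpha$. This is a proximity inducing the discrete topology:

* $\mathcal S_\alpha$ is symmetric;
* $(a\cup b,c)\in\mathcal S_\alpha$ iff $(a,c),(b,c)\in\mathcal S_\alpha$;
* $(\emptyset,b)\in\mathcal S_\alpha$;
* $(a,b)\in\mathcal S_\alpha$ implies $a\cap b=\emptyset$;
* $(\{n\},\omega\setminus\{n\})\in\mathcal S_\alpha$ for all $n$, hence $\{n\}\,\delta\,\{m\}$ iff $n=m$.

All of these hold for $\mathcal S=\mathcal S_X$ (the last because $n$ is isolated in $X$), and so for $\mathcal S\cap V[G_\alpha]$. The interpolation axiom is the one with an existential quantifier, and here we use the club. Let $(a,b)\in\mathcal S_\alpha$, with names $\dot a,\dot b\in\mathcal N_\beta$, $\beta<\alpha$. The name $\dot c$ from (ii) is in some $\mathcal N_{\beta'}$, $\beta'<\alpha$, so $c=\dot c^G\in V[G_\alpha]$. As $p_0\in G$, we have $(a,c),(\omega\setminus c,b)\in\mathcal S\cap V[G_\alpha]=\mathcal S_\alpha$. By Smirnov's theorem, $\mathcal S_\alpha=\mathcal S_{X_\alpha}$ for a compactification $X_\alpha$ of discrete $\omega$ in $V[G_\alpha]$.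

**Step 6 (no infinite subset of $\omega$ converges in $X_\alpha$).** Let $a\subseteq\omega$ be infinite in $V[G_\alpha]$. In the same way, (iii) and the choice of $C$ give infinite subsets $a_0,a_1\in V[G_\alpha]$ of $a$ with $(a_0,a_1)\in\mathcal S_\alpha=\mathcal S_{X_\alpha}$. If $a$ converged to $x$ in $X_\alpha$, then $x$ would be in both $\overline{a_0}$ and $\overline{a_1}$, which are disjoint.

**Step 7 (get the AF-sequence).** If $X_\alpha$ is countably tight in $V[G_\alpha]$, then $Q_\alpha=R(X_\alpha)$, which adds an AF-sequence for $\mathcal S_\alpha$. If not, then by Fact 1 and Lemma 1, applied in $V[G_\alpha]$, there already is one in $V[G_\alpha]$. In both cases it is an AF-sequence for $\mathcal S\supseteq\mathcal S_\alpha$ in $W$, since $\omega_1$ is preserved. By Lemma 1 in $W$, $X$ has a free sequence of length $\omega_1$. $\square$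

## Butterfly points in $W$

*Proof of the Main Theorem.* Work in $W$. Let $X$ be an infinite compact Hausdorff space, let $D\subseteq X$ be a countably infinite discrete subspace, and let $X_1=\overline D$. As shown above, $X_1$ is a compactification of discrete $\omega$ (with $D$ in the role of $\omega$). If some infinite subset of $D$ converges in $X_1$, its limit is a butterfly point of $X_1$ by (T2). Otherwise the Proposition gives a free sequence of length $\omega_1$ in $X_1$. As $W\models$ MA + $\mathfrak c=\omega_2$, we have $\mathfrak p>\omega_1$, and Theorem B gives a butterfly point of $X_1$. In both cases it is a butterfly point of $X$ by (T1).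

We started from $V=L$, and $\mathrm{Con(ZFC)}$ implies $\mathrm{Con}(\mathrm{ZFC}+V=L)$. $\blacksquare$

## Wings in $\overline D$, tightness, and PFA

Four supplements follow from the proofs above. They are not needed for the Main Theorem.

**(a) Location and form of the wings.** In $W$, every infinite closed subset of every compact Hausdorff space $X$ contains a butterfly point of $X$: apply the theorem to the closed subset and use (T1). Moreover the closure of every countably infinite discrete $D\subseteq X$ contains a butterfly point $p$ with witnesses $F_0,F_1\subseteq\overline D$ such that either $F_0,F_1$ are two convergent sequences together with their limit $p$, or $F_0$ is the closure of a free $\omega_1$-sequence converging to $p$. The first case comes from (T2), the second from Theorem A applied to $Z=F_0$ inside $\overline D$. By $\omega_1+1$, "every nonisolated point" would be false.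

**(b) Countably tight spaces.** In $W$, every countably infinite discrete subset $D$ of a countably tight compact Hausdorff space has an infinite convergent subset. Indeed $\overline D$ is countably tight, so by (1) it has no free sequence of length $\omega_1$, and the Proposition applies to $\overline D$.

**(c) Spaces without butterfly points, in ZFC.** Let $X$ be compact without butterfly points. By Theorem A, and since always $\chi(p,Z)\le\chi(p,X)$, we have $\chi(p,Z)=\chi(p,X)$ for every closed $Z\subseteq X$ and every $p$ nonisolated in $Z$. By (T1), closed subspaces of $X$ have no butterfly points either. Let $\mathfrak p$ be the least size of a family of subsets of $\omega$ with all finite intersections infinite and no infinite pseudo-intersection, and let $D\subseteq X$ be countably infinite and discrete. Then for closed $Z\subseteq\overline D$ and $p$ nonisolated in $Z$,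
$$\chi(p,Z)=\chi(p,\overline D)\ge\mathfrak p,$$
since otherwise an infinite subset of $D$ would converge to $p$, as in Step 2 of the proof of Theorem B. Hence $\overline D$ has no free sequence of regular uncountable length $\kappa<\mathfrak p$: by the theorem of Juhász and Szentmiklóssy there would be a convergent one, and, as in Step 1 of the proof of Theorem B, its limit would be nonisolated and of character $\le\kappa<\mathfrak p$ in a closed subset. In particular, by Fact 1: if $\mathfrak p>\omega_1$, then the closure of every countable discrete subset of a compact space without butterfly points is countably tight. (For finite discrete sets this is trivial.)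

**(d) PFA.** Balogh (Proc. AMS 105 (1989)) proved that PFA implies that compact Hausdorff spaces of countable tightness are sequential, that is, sets closed under limits of sequences are closed. With (c) this gives: PFA implies that every infinite compact Hausdorff space has a butterfly point. PFA implies MA$_{\omega_1}$, so $\mathfrak p>\omega_1$. Suppose $X$ is infinite and compact without butterfly points, and let $D\subseteq X$ be countably infinite and discrete. By (c), $\overline D$ is countably tight, hence sequential. As an infinite discrete space is not compact, $D$ is not closed in $\overline D$. So some sequence from $D$ converges to a point outside $D$. It takes infinitely many values, so there is a nontrivial convergent sequence, and its limit is a butterfly point by (T2), a contradiction. The Main Theorem shows that no large cardinals are needed for the consistency.
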